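# Consistency of Stratified Type Theory with floating functions

## 1. A theory with $\star:\star$ and no closed proof of $\perp$

**Theorem 1.** For every signature $\Delta$ of StraTT with $\vdash\Delta$ there are no term $b$ and level $k$ with $\Delta;\cdot\vdash b:^k\perp$. Moreover (canonicity), if $\Delta;\cdot\vdash a:^kA$, then by $\beta$-reduction and unfolding of definitions (applied anywhere in a term) one of the following holds:

* $A$ reduces to $\star$, and $a$ reduces to a term of the form $\star$, $\perp$, $B\to C$ or $\Pi x:^iB.\,C$;
* $A$ reduces to a term $B\to C$ or $\Pi x:^iB.\,C$, and $a$ reduces to an abstraction.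

Here is what the words mean; the formal rules come in Section 2. StraTT (Stratified Type Theory) has a single type of types $\star$, and $\star$ itself has type $\star$. With unrestricted dependent functions such a theory is inconsistent; this is Girard's paradox, which we shall use in Section 10. StraTT protects itself by attaching a level $k\in\mathbb N$ to every typing judgement: $\Delta;\Gamma\vdash a:^kA$ says that $a$ has type $A$ at level $k$, given the global definitions $\Delta$ and the local variables $\Gamma$. A dependent function type $\Pi x:^jA.\,B$ records the level $j$ of its domain, and at level $k$ it may be formed and used only if $j<k$. A non-dependent function type $A\to B$ records no level. Its domain sits at whatever level the function is used at; one calls such functions *floating*.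

The first half of Theorem 1 says that the type $\perp$, from which everything follows, has no closed inhabitant. The source, "Stratified Type Theory" (https://ionathan.ch/assets/slides/stratt.pdf), poses this as a conjecture. It gives as known the consistency of subStraTT, which is StraTT without the type former $\to$ and its three rules. So the question is: do floating functions break consistency? Theorem 1 says no.

## 2. Terms, displacement and typing rules

**Syntax.** The terms are
$$a,b,A,B ::= x \mid c^{+i} \mid \star \mid \Pi x :^j A.\, B \mid A \to B \mid \lambda x.\, b \mid b\,a \mid \perp \mid \mathrm{absurd}(b),$$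
where $x$ is a variable, $c$ a global constant, and $i,j\in\mathbb N$. Both $\Pi x:^jA.\,B$ and $\lambda x.\,b$ bind $x$ (in $B$, in $b$). Terms are taken modulo renaming of bound variables, $\mathrm{FV}(a)$ is the set of free variables, and $b\{a/x\}$ is capture-avoiding substitution.

**Displacement.** $a^{+i}$ shifts all levels in $a$ up by $i$. It commutes with all term formers, except that
$$(c^{+j})^{+i}=c^{+(j+i)},\qquad (\Pi x :^j A.\,B)^{+i} = \Pi x :^{j+i} A^{+i}.\,B^{+i}.$$
So $x^{+i}=x$, $\star^{+i}=\star$, $\perp^{+i}=\perp$, $(A\to B)^{+i}=A^{+i}\to B^{+i}$, $(\lambda x.\,b)^{+i}=\lambda x.\,b^{+i}$, $(b\,a)^{+i}=b^{+i}\,a^{+i}$ and $\mathrm{absurd}(b)^{+i}=\mathrm{absurd}(b^{+i})$.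

**Contexts and signatures.** $\Gamma ::= \cdot \mid \Gamma, x :^j A$ and $\Delta ::= \cdot \mid \Delta, c :^j A := a$. Well-formedness:

* $\vdash\cdot$; and $\vdash\Delta,c:^jA:=a$ whenever $\vdash\Delta$, $\Delta;\cdot\vdash A:^j\star$, $\Delta;\cdot\vdash a:^jA$ and $c$ does not occur in $\Delta$.
* $\Delta\vdash\cdot$ whenever $\vdash\Delta$; and $\Delta\vdash\Gamma,x:^jA$ whenever $\Delta;\Gamma\vdash A:^j\star$ and $x$ does not occur in $\Gamma$.

**Definitional equality.** $\Delta\vdash a\equiv b$ is the least equivalence relation on terms that is closed under all term constructors (also under binders) and contains $(\lambda x.\,b)\,a\equiv b\{a/x\}$ and, for each $c:^jA:=a$ in $\Delta$, $c^{+i}\equiv a^{+i}$.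

**Typing rules.** All premises are under $\Delta;\Gamma$ unless another context is shown.

* (Var) If $\Delta\vdash\Gamma$, $x:^jA\in\Gamma$ and $j\le k$, then $x:^kA$.
* (Const) If $\Delta\vdash\Gamma$, $c:^jA:=a\in\Delta$ and $j+i\le k$, then $c^{+i}:^kA^{+i}$.
* (Type), (Bottom) If $\Delta\vdash\Gamma$, then $\star:^k\star$ and $\perp:^k\star$.
* (Pi) If $A:^j\star$, $\Delta;\Gamma,x:^jA\vdash B:^k\star$ and $j<k$, then $\Pi x:^jA.\,B:^k\star$.
* (AbsTy) If $A:^j\star$, $\Delta;\Gamma,x:^jA\vdash b:^kB$ and $j<k$, then $\lambda x.\,b:^k\Pi x:^jA.\,B$.
* (AppTy) If $b:^k\Pi x:^jA.\,B$, $a:^jA$ and $j<k$, then $b\,a:^kB\{a/x\}$.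
* (Arrow) If $A:^k\star$ and $B:^k\star$, then $A\to B:^k\star$.
* (AbsTm) If $A\to B:^k\star$ (so $x\notin\mathrm{FV}(B)$) and $\Delta;\Gamma,x:^kA\vdash b:^kB$, then $\lambda x.\,b:^kA\to B$.
* (AppTm) If $b:^kA\to B$ and $a:^kA$, then $b\,a:^kB$.
* (Conv) If $a:^kA$, $B:^k\star$ and $\Delta\vdash A\equiv B$, then $a:^kB$.
* (Absurd) If $A:^k\star$ and $b:^k\perp$, then $\mathrm{absurd}(b):^kA$.

**Example (displacement).** Let $T=\Pi x:^0\star.\,x\to x$. Since $x:^0\star\vdash x:^1\star$ by Var, Arrow and Pi give $T:^1\star$; it is not typable as $T:^0\star$, because Pi at level $0$ would need $0<0$. Put $\mathsf{id}:^1T:=\lambda x.\,\lambda y.\,y$ in the signature (AbsTy, then AbsTm with $y:^1x$). We cannot apply $\mathsf{id}^{+0}$ to $T$ by AppTy, which asks for $T:^0\star$. But Const gives $\mathsf{id}^{+1}:^2\Pi x:^1\star.\,x\to x$ and $\mathsf{id}^{+0}:^2T$, so AppTy (with $1<2$) and AppTm give $\mathsf{id}^{+1}\,T\,\mathsf{id}^{+0}:^2T$. This term unfolds and $\beta$-reduces to $\lambda x.\,\lambda y.\,y$, as canonicity predicts.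

**Example (floating).** In the context $f:^0\star\to\star$ we have $f:^1\star\to\star$ by Var. Now $\Pi x:^0\star.\,x:^1\star$, so AppTm gives
$$f\,(\Pi x:^0\star.\,x):^1\star .\tag{1}$$
A function introduced at level $0$, used at level $1$, has been fed an argument that is not typable as a type at level $0$. This little term will be the test for every model we try.

**How sharp is the side condition $j<k$?** The second result answers this, and also frees the theory from $\mathbb N$.

**Theorem 2.** Let $(L,\le)$ be a nonempty partial order and $M$ a monoid (written additively) acting on $L$ from the right, $(k,i)\mapsto k+i$, with $j<k\Rightarrow j+i<k+i$. Let $R\subseteq{\le}$ be any relation on $L$. Let $\mathrm{StraTT}(L,M,R)$ be StraTT with levels in $L$, displacements in $M$, $(c^{+j})^{+i}=c^{+(j+i)}$, and the side condition $j<k$ of Pi, AbsTy, AppTy replaced by $j\,R\,k$. This system is consistent if and only if $R$ is irreflexive.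

StraTT is the case $L=M=\mathbb N$, $R={<}$. With $L=\mathbb Z$, $M=\mathbb N$ and $R={<}$ Theorem 2 gives consistency although $<$ is not well-founded; with $L=M=\mathbb N$ and $R={\le}$ it gives inconsistency. Theorem 1 does not depend on Theorem 2. Until Section 10 levels and displacements are natural numbers, but in Sections 5 and 6 we use only that $\le$ is a partial order with strict part $<$, that displacement preserves $<$ (hence $\le$), and that $k+0=k$ and $(k+j)+i=k+(j+i)$.

The *pure* calculus is the one with $\Delta=\cdot$. There we write $\Gamma\vdash a:^kA$, and $a\equiv b$ for $\cdot\vdash a\equiv b$. Constants in raw terms are inert atoms for this $\equiv$.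

## 3. Level zero by hand

Look at the pure calculus at level $0$. The rules Pi, AbsTy, AppTy need $j<0$, so they are unavailable, and only $\star$, $\perp$ and $\to$ remain, with $\star:^0\star$. In a derivation of $\vdash a:^0A$ all levels on typing judgements and in contexts are $0$.

Let $V$ be the least set of closed terms such that $A\in V$ if $A\equiv\star$, or $A\equiv\perp$, or $A\equiv B\to C$ with $B,C\in V$. For $A\in V$ define a set $\mathrm{el}(A)$ of closed terms by
$$\mathrm{el}(\star)=V,\quad \mathrm{el}(\perp)=\emptyset,\quad \mathrm{el}(B\to C)=\{t\mid t\,s\in\mathrm{el}(C)\text{ for all }s\in\mathrm{el}(B)\},$$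
each clause read up to $\equiv$. This is legitimate because $\star,\perp,B\to C$ are pairwise inconvertible and $B\to C\equiv B'\to C'$ forces $B\equiv B'$, $C\equiv C'$ (Lemma 3 below). An induction on $A$ shows that $\mathrm{el}(A)$ is closed under $\equiv$.

Claim: if all entries of $\Gamma$ have level $0$, $\Gamma\vdash a:^0A$, and $\sigma$ sends every $x:^0B$ of $\Gamma$ to a closed term with $B\sigma\in V$, $x\sigma\in\mathrm{el}(B\sigma)$, then $A\sigma\in V$ and $a\sigma\in\mathrm{el}(A\sigma)$. Induct on the derivation. Var is the assumption on $\sigma$. Type, Bottom and Arrow hold as $\star,\perp\in V$ and $V$ is closed under $\to$. For AbsTm, $A\sigma\to B\sigma\in V$, so $A\sigma,B\sigma\in V$; for $s\in\mathrm{el}(A\sigma)$ we have $(\lambda x.b)\sigma\,s\equiv b\sigma[x\mapsto s]\in\mathrm{el}(B\sigma)$. AppTm is the definition of $\mathrm{el}(B\to C)$. Conv holds since $\mathrm{el}$ respects $\equiv$. Absurd is vacuous, as $\mathrm{el}(\perp)=\emptyset$.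

So there is no $b$ with $\vdash b:^0\perp$. Notice why $\star:\star$ did no harm: to decide whether $B\to C$ is in $V$ we never need to know the elements of $B$. Hence $V$ is complete before $\mathrm{el}(\star)=V$ is declared.

## 4. The promotion problem, and two readings of a variable

**One semantic universe for everything.** Let us add $\Pi$ to $V$ in the obvious way: $t\in\mathrm{el}(\Pi x:^iB.\,C)$ if $t\,b\in\mathrm{el}(C\{b/x\})$ for all $b\in\mathrm{el}(B)$. Take $P=\Pi x:^0\star.\,x$. Then $t\in\mathrm{el}(P)$ should mean $t\,b\in\mathrm{el}(b)$ for all types $b$ in the universe, and $P$ is one of them. The recursion that should define $\mathrm{el}(P)$ calls $\mathrm{el}(P)$. It stops right there.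

**One universe per level.** The levels suggest the cure: build $U_k$ and $\mathrm{el}_k$ by recursion on $k$, with $\mathrm{el}_k(\star)=U_k$, let $\Pi x:^iB.\,C$ at level $k>i$ range over $\mathrm{el}_i(B)$, and let $B\to C$ at level $k$ range over $\mathrm{el}_k(B)$. Then $U_0=V$, the type $P$ lies in $U_1$ and quantifies only over $V$, and nothing is circular. But rule Var lets a variable of level $j$ be used at any level $k\ge j$, so we need
$$\mathrm{el}_j(A)\subseteq\mathrm{el}_k(A)\qquad(j\le k).$$
Try $A=\star\to\star$, $j=0$, $k=1$. We know that $t\,s\in U_0$ for $s\in U_0$, and we must show $t\,s\in U_1$ for all $s\in U_1$. Now $P\in U_1$, and $P\notin U_0=V$ by Lemma 3. About $t\,P$ the hypothesis says nothing. In general the inductive step for $\mathrm{el}_0(B\to C)\subseteq\mathrm{el}_1(B\to C)$ asks for $\mathrm{el}_1(B)\subseteq\mathrm{el}_0(B)$, which is false for $B=\star$. This is exactly the situation of (1).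

**The way out.** If in (1) the variable $f$ stood for a closed *typed* term $t$ with $\vdash t:^0\star\to\star$, rather than for a semantic element, there would be hope, because its typing derivation tells us much more than its behavior on $V$. This leads to three decisions.

* The meaning of a type does not depend on a level: there is one universe $U$ and one $\mathrm{el}$.
* $A\to B$ ranges over the semantic elements $\mathrm{el}(A)$. (The arrow carries no level, so there would be no level at which to ask for typed terms.)
* $\Pi x:^iB.\,C$ ranges over the closed terms *syntactically typable* in $B$ at level $i$. This set is fixed before $U$ is, so the circularity at $P$ is gone: $P$ quantifies over closed types typable at level $0$, and $P$ is not one of them.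

Accordingly, when we interpret a judgement at level $k$, a variable of level $k$ stands for a semantic element and a variable of level $<k$ for a typed closed term. If Var uses a lower variable at level $k$, we must know that its typed value is also a semantic element. That is the fundamental theorem at the lower level, applied to a closed term, so the proof will be an induction on $k$.

The price is some syntactic work. The argument $a$ in AppTy must become a *typed* closed term after substitution, so we need substitution and promotion lemmas (Section 5). We also remove definitions beforehand (Section 6).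

## 5. Confluence, weakening, promotion and displacement

Some facts come from direct inductions on derivations.

* **(F1)** A derivation of $\Delta;\Gamma\vdash a:^kA$ contains derivations of $\Delta\vdash\Gamma$ and $\vdash\Delta$. The first premise of each rule is either $\Delta\vdash\Gamma$ or a typing judgement under the same $\Delta;\Gamma$, so following first premises we reach $\Delta\vdash\Gamma$; and a derivation of $\Delta\vdash\Gamma,x:^jA$ contains one of $\Delta;\Gamma\vdash A:^j\star$, so we descend to $\Delta\vdash\cdot$ and $\vdash\Delta$.
* **(F2)** $\mathrm{FV}(a)\cup\mathrm{FV}(A)\subseteq\mathrm{dom}\,\Gamma$; all constants in $a,A,\Gamma$ are declared in $\Delta$; the type of each entry of $\Gamma$ has its free variables among the earlier entries. This is a simultaneous induction over all judgement forms. In AbsTm the type $A\to B$ is the subject of a premise; in Const, $A$ is closed because $\Delta$ was built with $\cdot\vdash A:^j\star$ over an earlier signature.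
* **(F3)** Applying a permutation of variables to a derivation gives a derivation of the same height. So if $\Gamma,x:^jA\vdash b:^kB$ and $y$ is fresh, exchanging $x$ and $y$ gives $\Gamma,y:^jA\vdash b\{y/x\}:^kB\{y/x\}$ with the same height, since $x,y$ do not occur in $\Gamma,A$. In inductions on height we may therefore choose bound variables fresh.

**Step 1: telling types apart.** The model is defined by the shape of a type up to $\equiv$, so we need that shape to be well defined. In the pure calculus $\equiv$ is the equivalence closure of one-step $\beta$-reduction, applied anywhere: that closure is compatible with every constructor (change one argument at a time), and it is clearly contained in $\equiv$.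

**Lemma 3 (confluence).** $\beta$-reduction on raw terms is confluent. Hence terms $\star$, $\perp$, $B\to C$, $\Pi x:^iB.C$ of different shapes are not convertible; $B\to C\equiv B'\to C'$ implies $B\equiv B'$, $C\equiv C'$; $\Pi x:^iB.C\equiv\Pi x:^{i'}B'.C'$ implies $i=i'$, $B\equiv B'$, $C\equiv C'$. A term convertible to a term headed by $\star,\perp,\to,\Pi$ or $\lambda$ reduces to a term with that head.

*Proof.* Let $\Rrightarrow$ be the least relation that is reflexive on atoms (variables, constants, $\star$, $\perp$), compatible with all constructors, and satisfies $(\lambda x.b)\,a\Rrightarrow b'\{a'/x\}$ when $b\Rrightarrow b'$ and $a\Rrightarrow a'$. It is reflexive on all terms, creates no free variables, contains every $\beta$-step, and each $\Rrightarrow$-step is a finite sequence of $\beta$-steps.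

(i) If $b\Rrightarrow b'$ and $a\Rrightarrow a'$, then $b\{a/x\}\Rrightarrow b'\{a'/x\}$. Induct on $b\Rrightarrow b'$. For $b=x$ this is $a\Rrightarrow a'$; for other atoms it is reflexivity; the compatibility cases follow from the induction hypothesis (IH), with bound variables fresh. In the contraction case $(\lambda y.c)\,d\Rrightarrow c'\{d'/y\}$ with $y$ fresh, the IH gives
$$(\lambda y.c\{a/x\})\,d\{a/x\}\Rrightarrow c'\{a'/x\}\{d'\{a'/x\}/y\}=c'\{d'/y\}\{a'/x\}.$$

(ii) Let $t^*$ be defined by $((\lambda x.b)\,a)^*=b^*\{a^*/x\}$ and homomorphically otherwise. If $t\Rrightarrow t'$, then $t'\Rrightarrow t^*$. Induct on $t\Rrightarrow t'$. If $t=(\lambda x.b)\,a$ and $t'=b'\{a'/x\}$, the IH gives $b'\Rrightarrow b^*$, $a'\Rrightarrow a^*$, and (i) applies. If $t=(\lambda x.b)\,a$ and the last step is compatibility, then $t'=(\lambda x.b')\,a'$ with $b\Rrightarrow b'$, $a\Rrightarrow a'$; the IH gives $b'\Rrightarrow b^*$, $a'\Rrightarrow a^*$, and $t'\Rrightarrow b^*\{a^*/x\}$ by contraction. Otherwise $t$ is not a redex, the last step is reflexivity or compatibility, and the IH with compatibility gives $t'\Rrightarrow t^*$.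

So two $\Rrightarrow$-reducts of $t$ have the common $\Rrightarrow$-reduct $t^*$: $\Rrightarrow$ has the diamond property. Its transitive closure is $\to_\beta^*$, which is therefore confluent, and convertible terms have a common reduct. Every reduct of a term headed by $\star,\perp,\to,\Pi$ or $\lambda$ keeps that head (and the level of a $\Pi$) and arises by reducing the components. Comparing with a common reduct gives all remaining claims. $\square$

By (i) applied to single steps, $\equiv$ is stable under substitution: $a\equiv b$ implies $a\sigma\equiv b\sigma$.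

**Step 2: weakening.** We want to move a judgement into a larger context. The rule AbsTm has no premise $A:^k\star$, so we first extract it.

**Lemma 4 (inversion).** If $\Gamma\vdash A\to B:^kC$, then $\Gamma\vdash A:^k\star$ and $\Gamma\vdash B:^k\star$.

*Proof.* The only rules whose conclusion can have subject $A\to B$ are Arrow and Conv. Arrow has the claim as its premises. Conv keeps subject, context and level, so induction applies. $\square$

**Lemma 5 (weakening).** If $\Gamma\vdash a:^kA$, $\Gamma'$ is well formed, and every entry of $\Gamma$ is an entry of $\Gamma'$, then $\Gamma'\vdash a:^kA$.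

*Proof.* Induct on the height of the derivation, for all $\Gamma'$, with bound variables fresh for $\Gamma'$. In Pi and AbsTy the IH gives $\Gamma'\vdash A:^j\star$, so $\Gamma',x:^jA$ is well formed and the IH applies to the other premise. In AbsTm the IH gives $\Gamma'\vdash A\to B:^k\star$, so $\Gamma'\vdash A:^k\star$ by Lemma 4, $\Gamma',x:^kA$ is well formed, and the IH applies to the body. In Var, Type, Bottom we use that $\Gamma'$ is well formed and contains $\Gamma$; in the remaining rules all typing premises are under $\Gamma$, and we apply the IH to them and then the rule. $\square$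

**Step 3: promotion and substitution at once.** We need two things: a closed term typed at level $k$ is typed at every $k'\ge k$, and substituting typed closed terms preserves typing. Promotion meets the floating functions: when $\lambda x.\,b:^kA\to B$ moves to level $k'$, its variable $x$ moves from level $k$ to $k'$ as well. So we lift level $k$ to $k'$ and leave lower levels where they are.

**Lemma 6 (promotion–substitution).** Let $k\le k'$. For $m\le k$ put $f(m)=m$ if $m<k$, and $f(k)=k'$. Let $\Gamma'$ be well formed and let $\sigma$ map $\mathrm{dom}\,\Gamma$ to terms such that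
$$\text{for every } x:^lB\in\Gamma \text{ and every } m \text{ with } l\le m\le k:\quad \Gamma'\vdash x\sigma:^{f(m)}B\sigma .\tag{2}$$
If $m\le k$ and $\Gamma\vdash a:^mA$, then $\Gamma'\vdash a\sigma:^{f(m)}A\sigma$.

*Proof.* We have $m\le f(m)$, and $f$ is monotone on $\{m\mid m\le k\}$. If $j<m\le k$, then $j<k$, so
$$f(j)=j<m\le f(m).\tag{3}$$
In each rule with conclusion at level $m\le k$ all typing premises have level $\le m$. Induct on the height of the derivation, for all $m\le k$, $\Gamma'$, $\sigma$, with bound variables fresh for $\Gamma'$ and $\sigma$.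

* Var: $x:^lA\in\Gamma$ with $l\le m$; this is (2). Type, Bottom: $\Gamma'$ is well formed. Const does not occur.
* Arrow, AppTm, Absurd: apply the IH to the premises, all at level $m$, then the same rule at level $f(m)$. Conv: likewise, as $\equiv$ is stable under $\sigma$.
* Pi, AbsTy, with domain level $j<m$: the IH and (3) give $\Gamma'\vdash A\sigma:^j\star$, so $\Gamma',x:^jA\sigma$ is well formed. The substitution $\sigma[x\mapsto x]$ satisfies (2) for $\Gamma,x:^jA$ with target $\Gamma',x:^jA\sigma$: for old entries by Lemma 5; for $x$ and $j\le m'\le k$ by Var, since $j\le m'\le f(m')$. Apply the IH to the other premise, then the same rule, with $j<f(m)$ from (3).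
* AppTy: the IH and (3) give $b\sigma:^{f(m)}\Pi x:^jA\sigma.B\sigma$ and $a\sigma:^jA\sigma$ with $j<f(m)$. Apply AppTy and use $(B\sigma)\{a\sigma/x\}=(B\{a/x\})\sigma$.
* AbsTm: the IH gives $\Gamma'\vdash A\sigma\to B\sigma:^{f(m)}\star$, so by Lemma 4 the context $\Gamma',x:^{f(m)}A\sigma$ is well formed. The substitution $\sigma[x\mapsto x]$ satisfies (2) for $\Gamma,x:^mA$ with this target: old entries by Lemma 5; for $x$ and $m\le m'\le k$ use Var, as $f(m)\le f(m')$. Apply the IH to the body, then AbsTm. $\square$

**Corollary 7.**
(a) If $\vdash a:^kA$ (empty context) and $k\le k'$, then $\vdash a:^{k'}A$.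
(b) Let $\sigma$ map $\mathrm{dom}\,\Gamma$ to closed terms with $\vdash x\sigma:^lB\sigma$ for every $x:^lB\in\Gamma$ with $l\le m$ (no condition on other entries). If $\Gamma\vdash a:^mA$, then $\vdash a\sigma:^mA\sigma$.

*Proof.* (a) is Lemma 6 with $\Gamma=\Gamma'=\cdot$ and $m=k$. (b) is Lemma 6 with $k=k'=m$, so that $f$ is the identity, and $\Gamma'=\cdot$. Condition (2) asks for $\vdash x\sigma:^{m'}B\sigma$ when $l\le m'\le m$; this follows from $\vdash x\sigma:^lB\sigma$ by (a). $\square$

**Step 4: displacement.** Unfolding $c^{+i}$ produces a displaced term, so displacement must preserve typing.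

**Lemma 8 (displacement).** In the pure calculus, $\Gamma\vdash a:^kA$ implies $\Gamma^{+i}\vdash a^{+i}:^{k+i}A^{+i}$, where $\Gamma^{+i}$ replaces each $x:^jB$ by $x:^{j+i}B^{+i}$; and $\Gamma^{+i}$ is well formed if $\Gamma$ is.

*Proof.* By induction on $b$, $(b\{a/x\})^{+i}=b^{+i}\{a^{+i}/x\}$. So displacement maps a $\beta$-redex and its contractum to a $\beta$-redex and its contractum, and it maps each constructor to the same constructor (with the level of a $\Pi$ shifted); hence $a\equiv b$ implies $a^{+i}\equiv b^{+i}$. Now induct simultaneously on derivations of both kinds of judgement. Each rule instance goes to an instance of the same rule. In Var, $j\le k$ gives $j+i\le k+i$. In Pi, AbsTy, AppTy, $j<k$ gives $j+i<k+i$, and the annotation of the $\Pi$ becomes $j+i$. In AppTy the type is $B^{+i}\{a^{+i}/x\}=(B\{a/x\})^{+i}$. Conv uses stability of $\equiv$. Displacement does not change free variables, so the condition in AbsTm and the freshness conditions survive. Const does not occur, and the other rules are unchanged except for the shift of level. $\square$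

## 6. Unfolding all definitions

**Step 5: reduction to the pure calculus.** We replace each constant by its fully unfolded definition. Let $\vdash\Delta$. Define $|t|=|t|_\Delta$ by recursion on the length of $\Delta$, then on $t$. It commutes with all constructors and binders; if $c:^jA:=a$ is in $\Delta$ and $\Delta_0$ is the part of $\Delta$ before it, then
$$|c^{+i}|_\Delta=(|a|_{\Delta_0})^{+i};$$
undeclared constants stay. By (F2), since $\Delta_0;\cdot\vdash a:^jA$ and $\Delta_0;\cdot\vdash A:^j\star$, the terms $a,A$ are closed and mention only constants of $\Delta_0$. A constant of $\Delta_0$ has the same declaration and the same preceding part in $\Delta_0$ as in $\Delta$, so $|a|_\Delta=|a|_{\Delta_0}$ and $|A|_\Delta=|A|_{\Delta_0}$.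

* **(D1)** $|t^{+i}|=|t|^{+i}$. Induct on $t$; for a declared constant, $|(c^{+j})^{+i}|=|a|^{+(j+i)}=(|a|^{+j})^{+i}$, by the identity $(u^{+j})^{+i}=u^{+(j+i)}$, which is an induction on $u$.
* **(D2)** $|b\{a/x\}|=|b|\{|a|/x\}$. Induct on $b$; the unfolding of a declared constant is closed, so the substitution does not affect it.
* **(D3)** $\Delta\vdash a\equiv b$ implies $|a|\equiv|b|$. Since $|\cdot|$ commutes with constructors, only the generating equations matter: $\beta$ is (D2), and for unfolding $|c^{+i}|=|a|^{+i}=|a^{+i}|$ by (D1).
* **(D4)** $t$ reduces to $|t|$ by unfolding definitions. It is enough to treat constants: $c^{+i}$ unfolds to $a^{+i}$, whose constants lie in $\Delta_0$, and by induction on the length of the signature it reduces to $|a^{+i}|=|c^{+i}|$.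

**Lemma 9.** If $\Delta;\Gamma\vdash a:^kA$, then $|\Gamma|\vdash|a|:^k|A|$ in the pure calculus; if $\Delta\vdash\Gamma$, then $|\Gamma|$ is well formed.

*Proof.* Induct on the length of $\Delta$, then simultaneously on derivations. For Const let $\Delta\vdash\Gamma$, $c:^jA:=a\in\Delta$ and $j+i\le k$. From $\vdash\Delta$ we get $\Delta_0;\cdot\vdash a:^jA$ with $\Delta_0$ shorter, so the outer IH gives $\vdash|a|:^j|A|$. Lemma 8 gives $\vdash|a|^{+i}:^{j+i}|A|^{+i}$, and Corollary 7(a) gives $\vdash|a|^{+i}:^k|A|^{+i}$. By the inner IH $|\Gamma|$ is well formed, so Lemma 5 and (D1) give $|\Gamma|\vdash|c^{+i}|:^k|A^{+i}|$. AppTy uses (D2) and Conv uses (D3). In all other rules, and in the rules for contexts, apply the IH to the premises and then the same rule: $|\cdot|$ commutes with constructors, changes no level and adds no free variables. $\square$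

## 7. The universe $U$: typed arguments for $\Pi$, semantic arguments for $\to$

We are in the pure calculus from now on.

**Definition (typed closed terms).** For a closed term $B$ and a level $i$,
$$\mathrm{Tm}_i(B)=\{\,b\text{ closed}\mid\ \vdash b:^iB'\text{ for some closed }B'\equiv B\,\}.$$
Clearly $B\equiv B'$ implies $\mathrm{Tm}_i(B)=\mathrm{Tm}_i(B')$.

**Step 6: the set of types.** **Definition.** $U$ is the least set of closed terms such that a closed $A$ is in $U$ whenever one of the following holds:

* (U1) $A\equiv\star$;
* (U2) $A\equiv\perp$;
* (U3) $A\equiv B\to C$ with $B,C\in U$;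
* (U4) $A\equiv\Pi x:^iB.\,C$ with $B$ closed, $\mathrm{FV}(C)\subseteq\{x\}$, and $C\{b/x\}\in U$ for all $b\in\mathrm{Tm}_i(B)$.

The point is that $\mathrm{Tm}_i(B)$ comes from syntactic typing and does not mention $U$. So the operator $F$ sending a set $X$ of closed terms to the set of all $A$ satisfying (U1)–(U4) with $X$ in place of $U$ is monotone. For ordinals $\alpha$ put $U_\alpha=F(\bigcup_{\beta<\alpha}U_\beta)$. These sets increase with $\alpha$, and, as subsets of a fixed set, they become stationary; the stationary value is a fixed point of $F$ and lies in every set closed under (U1)–(U4), so it is $U$. The *rank* of $A\in U$ is the least $\alpha$ with $A\in U_\alpha$.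

**Lemma 10.** (a) Each $U_\alpha$ is closed under $\equiv$ between closed terms; so rank is $\equiv$-invariant. (b) Each $A\in U$ falls under exactly one clause, and its components ($B,C$, or $i,B,C$) are unique up to $\equiv$ (with $i$ unique). (c) For *any* choice of components as in the clause ($B,C$ closed in (U3); $B$ closed and $\mathrm{FV}(C)\subseteq\{x\}$ in (U4)), the conditions of the clause hold, and $B,C$ (resp. all $C\{b/x\}$ with $b\in\mathrm{Tm}_i(B)$) have smaller rank than $A$.

*Proof.* (a) The clauses are stated up to $\equiv$, so every $F(X)$ is closed under $\equiv$. (b) is Lemma 3. (c) Let $\alpha$ be the rank of $A$. Some choice $B,C$ witnesses $A\in F(\bigcup_{\beta<\alpha}U_\beta)$. Let $B',C'$ be another choice; by (b), $B\equiv B'$ and $C\equiv C'$. In (U3), $B',C'\in\bigcup_{\beta<\alpha}U_\beta$ by (a). In (U4), $\mathrm{Tm}_i(B')=\mathrm{Tm}_i(B)$ and $C'\{b/x\}\equiv C\{b/x\}$, so again (a) applies. $\square$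

**Step 7: the elements of a type.** **Definition.** For $A\in U$ define a set $\mathrm{el}(A)$ of closed terms by recursion on rank:

* $A\equiv\star$: $\mathrm{el}(A)=U$;
* $A\equiv\perp$: $\mathrm{el}(A)=\emptyset$;
* $A\equiv B\to C$: $t\in\mathrm{el}(A)$ iff $t\equiv$ some abstraction and $t\,s\in\mathrm{el}(C)$ for all $s\in\mathrm{el}(B)$;
* $A\equiv\Pi x:^iB.\,C$: $t\in\mathrm{el}(A)$ iff $t\equiv$ some abstraction and $t\,b\in\mathrm{el}(C\{b/x\})$ for all $b\in\mathrm{Tm}_i(B)$.

The words "some abstraction" serve only canonicity.

**Lemma 11.** $\mathrm{el}(A)$ does not depend on the choice of components, and $A\equiv A'$ implies $\mathrm{el}(A)=\mathrm{el}(A')$.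

*Proof.* Induct on the common rank. A choice of components of $A$ or of $A'$ is a choice for both, and any two choices are $\equiv$. If $B\equiv B'$ and $C\equiv C'$, then in the $\to$ case the IH gives $\mathrm{el}(B)=\mathrm{el}(B')$ and $\mathrm{el}(C)=\mathrm{el}(C')$. In the $\Pi$ case $\mathrm{Tm}_i(B)=\mathrm{Tm}_i(B')$, and $C\{b/x\}\equiv C'\{b/x\}$ have the same $\mathrm{el}$ by the IH. $\square$

**Lemma 12.** If $t\in\mathrm{el}(A)$ and $t'\equiv t$ is closed, then $t'\in\mathrm{el}(A)$.

*Proof.* Induct on the rank of $A$. For $\star$: $U$ is closed under $\equiv$. For $\perp$: nothing to show. For $\to$ and $\Pi$: $t'$ is convertible to an abstraction since $t$ is, and $t'\,s\equiv t\,s$, so the IH applies to $C$ (resp. $C\{s/x\}$). $\square$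

**Example: $P=\Pi x:^0\star.\,x$.** If $b\in\mathrm{Tm}_0(\star)$, Section 3 gives $b\in V$, so $b$ is, up to $\equiv$, a finite tree of arrows over $\star$ and $\perp$. Such a $b$ lies in $U$, with rank the depth of the tree: $\star,\perp$ have rank $0$, and $B\to C$ has rank one more than the maximum of the ranks of $B$ and $C$. All depths occur in $\mathrm{Tm}_0(\star)$, by Arrow. So $P\in U$ by (U4), and its rank is $\omega$. An element $t$ of $\mathrm{el}(P)$ would satisfy $t\perp\in\mathrm{el}(\perp)=\emptyset$, as $\perp\in\mathrm{Tm}_0(\star)$; so $\mathrm{el}(P)=\emptyset$.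

**Example: semantic elements need not be typable.** Let $u=(\lambda y.\star)(\star\,\star)$. Then $u\equiv\star$, so $u\in U=\mathrm{el}(\star)$. But $u$ has no type: up to uses of Conv, a derivation for $u$ ends with AppTy or AppTm and so types $\star\,\star$, and this in turn types $\star$ with a $\Pi$- or $\to$-type. By Type and Conv, every type of $\star$ is $\equiv\star$, which contradicts Lemma 3.

## 8. The fundamental theorem, by induction on the level

**Step 8: interpreting contexts.** We now fix the two readings of a variable. **Definition.** $\sigma\models_k\Gamma$ means that $\sigma$ maps $\mathrm{dom}\,\Gamma$ to closed terms and, for each $x:^iB\in\Gamma$: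

* if $i<k$, then $\vdash x\sigma:^iB\sigma$ (syntactic typing);
* if $i=k$, then $B\sigma\in U$ and $x\sigma\in\mathrm{el}(B\sigma)$;
* otherwise there is no condition.

**Lemma 13.** If $\Gamma\vdash a:^iA$, $i<k$ and $\sigma\models_k\Gamma$, then $\vdash a\sigma:^iA\sigma$.

*Proof.* Every entry $x:^lB$ of $\Gamma$ with $l\le i$ has $l<k$, so $\vdash x\sigma:^lB\sigma$. Apply Corollary 7(b) with $m=i$. $\square$

This is where strictness enters. If $i=k$ were allowed in AppTy, the argument could contain level-$k$ variables, which $\sigma$ replaces by semantic elements such as $u$ above, and Lemma 13 would fail: take $\Gamma=x:^k\star$, $a=x$, $x\sigma=u$.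

**Step 9: soundness of all rules.**

**Proposition 14 (fundamental theorem).** If $\Gamma\vdash a:^kA$ and $\sigma\models_k\Gamma$, then $A\sigma\in U$ and $a\sigma\in\mathrm{el}(A\sigma)$.

*Proof.* Well-founded induction on $k$; for fixed $k$, induction on the derivation, for all $\sigma$. Write IH$_<$ for the full proposition at all levels $<k$, and IH for the inner hypothesis.

* **Var**, $x:^iA\in\Gamma$, $i\le k$. If $i=k$, this is the definition of $\sigma\models_k\Gamma$. If $i<k$, then $\vdash x\sigma:^iA\sigma$. This is a judgement of level $i<k$ in the empty context, so IH$_<$, with the empty substitution, gives $A\sigma\in U$ and $x\sigma\in\mathrm{el}(A\sigma)$. (This is promotion, the point where Section 4 got stuck.)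
* **Const** does not occur. **Type, Bottom**: $\star\in U$ and $\star,\perp\in U=\mathrm{el}(\star)$.
* **Pi**: $\Gamma\vdash A:^i\star$, $\Gamma,x:^iA\vdash B:^k\star$, $i<k$. Let $b\in\mathrm{Tm}_i(A\sigma)$, so $\vdash b:^iA'$ with $A'\equiv A\sigma$. By Lemma 13, $\vdash A\sigma:^i\star$, so $\vdash b:^iA\sigma$ by Conv. Hence $\sigma[x\mapsto b]\models_k\Gamma,x:^iA$ (the types in $\Gamma$ and $A$ do not contain $x$). The IH gives $(B\sigma)\{b/x\}=B\sigma[x\mapsto b]\in\mathrm{el}(\star)=U$. This holds for all such $b$, so by (U4) $(\Pi x:^iA.B)\sigma\in U=\mathrm{el}(\star)$; and $\star\in U$.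
* **AbsTy**: $\Gamma\vdash A:^i\star$, $\Gamma,x:^iA\vdash b:^kB$, $i<k$. As in Pi, $\sigma[x\mapsto s]\models_k\Gamma,x:^iA$ for each $s\in\mathrm{Tm}_i(A\sigma)$. The IH gives $B\sigma[x\mapsto s]\in U$ and $b\sigma[x\mapsto s]\in\mathrm{el}(B\sigma[x\mapsto s])$. So $(\Pi x:^iA.B)\sigma\in U$ by (U4). Since $(\lambda x.b)\sigma\,s\equiv b\sigma[x\mapsto s]$, Lemma 12 gives $(\lambda x.b)\sigma\,s\in\mathrm{el}(B\sigma[x\mapsto s])$ for all such $s$, i.e. $(\lambda x.b)\sigma\in\mathrm{el}((\Pi x:^iA.B)\sigma)$.
* **AppTy**: $\Gamma\vdash b:^k\Pi x:^iA.B$, $\Gamma\vdash a:^iA$, $i<k$. By the IH, $(\Pi x:^iA.B)\sigma\in U$ and $b\sigma$ is in its $\mathrm{el}$. By Lemma 13, $\vdash a\sigma:^iA\sigma$, so $a\sigma\in\mathrm{Tm}_i(A\sigma)$. By Lemma 10(c), $(B\{a/x\})\sigma=(B\sigma)\{a\sigma/x\}\in U$, and by definition of $\mathrm{el}$, $b\sigma\,a\sigma\in\mathrm{el}((B\{a/x\})\sigma)$.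
* **Arrow**: by the IH, $A\sigma,B\sigma\in\mathrm{el}(\star)=U$; use (U3).
* **AbsTm**: $\Gamma\vdash A\to B:^k\star$, $\Gamma,x:^kA\vdash b:^kB$. By the IH, $A\sigma\to B\sigma\in U$, so $A\sigma,B\sigma\in U$ by Lemma 10(c). For $s\in\mathrm{el}(A\sigma)$ we have $\sigma[x\mapsto s]\models_k\Gamma,x:^kA$, since $x$ has level exactly $k$. The IH gives $b\sigma[x\mapsto s]\in\mathrm{el}(B\sigma)$, as $x\notin\mathrm{FV}(B)$. By Lemma 12, $(\lambda x.b)\sigma\,s\in\mathrm{el}(B\sigma)$. So $(\lambda x.b)\sigma\in\mathrm{el}((A\to B)\sigma)$.
* **AppTm**: for $b:^kA\to B$ and $a:^kA$ the IH gives $A\sigma\to B\sigma\in U$ (so $B\sigma\in U$), $b\sigma\in\mathrm{el}(A\sigma\to B\sigma)$ and $a\sigma\in\mathrm{el}(A\sigma)$. So $b\sigma\,a\sigma\in\mathrm{el}(B\sigma)$.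
* **Conv**: by the IH, $B\sigma\in\mathrm{el}(\star)=U$ and $a\sigma\in\mathrm{el}(A\sigma)$. As $A\sigma\equiv B\sigma$, Lemma 11 gives $\mathrm{el}(A\sigma)=\mathrm{el}(B\sigma)$.
* **Absurd**: by the IH, $b\sigma\in\mathrm{el}(\perp)=\emptyset$, which is impossible; so the case is vacuous. $\square$

**The test term (1).** Suppose $\sigma\models_1(f:^0\star\to\star)$. Then $f\sigma=t$ with $\vdash t:^0\star\to\star$. The proposition at level $0$ gives $t\in\mathrm{el}(\star\to\star)$, where $\mathrm{el}(\star)$ is already all of $U$. Since $P\in U$, also $t\,P\in U$. The term that stopped the level-indexed universes is no trouble.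

## 9. Consistency and canonicity

*Proof of Theorem 1.* Suppose $\Delta;\cdot\vdash b:^k\perp$. By Lemma 9, $\vdash|b|:^k\perp$ in the pure calculus. Proposition 14, with empty context and empty substitution, gives $|b|\in\mathrm{el}(\perp)=\emptyset$, a contradiction.

For canonicity let $\Delta;\cdot\vdash a:^kA$. By Lemma 9 and Proposition 14, $|A|\in U$ and $|a|\in\mathrm{el}(|A|)$. As $\mathrm{el}(|A|)\neq\emptyset$, $|A|\not\equiv\perp$, so $|A|$ is convertible to $\star$, to some $B\to C$ or to some $\Pi x:^iB.\,C$. If $|A|\equiv\star$, then $|a|\in U$, so $|a|$ is convertible to a term of the form $\star$, $\perp$, $B\to C$ or $\Pi x:^iB.\,C$. In the other two cases $|a|$ is convertible to an abstraction, by the definition of $\mathrm{el}$. By Lemma 3, $|A|$ and $|a|$ $\beta$-reduce to terms of these shapes, and by (D4) $A$ and $a$ reduce to $|A|$ and $|a|$ by unfolding. $\blacksquare$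

## 10. Consistency holds exactly for irreflexive side conditions

We prove Theorem 2. The first half has one new difficulty: the induction on $k$ in Proposition 14 needs $<$ to be well-founded, and on $L$ it need not be. A derivation, however, mentions only finitely many levels.

**Step 10: $R$ irreflexive implies consistent.** As $R\subseteq{\le}$ is irreflexive, $R\subseteq{<}$. So every derivation of $\mathrm{StraTT}(L,M,R)$ is a derivation of $\mathrm{StraTT}(L,M,<)$, and we may take $R={<}$. (This also restores invariance under displacement, which $R$ itself need not have.) Sections 5 and 6 used only the properties listed in Section 2, all of which hold here, so they apply word for word. Hence a derivation of $\Delta;\cdot\vdash b:^k\perp$ yields a pure derivation of $\vdash|b|:^k\perp$.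

Let $L_0\subseteq L$ be the finite set of all levels occurring in this pure derivation (on judgements, in contexts and in annotations of $\Pi$), with the induced order. By (F2) no constants occur in its terms. The two sides of each use of Conv have a common $\beta$-reduct by Lemma 3, and reduction introduces no new levels and no constants. So each conversion already holds between terms with levels in $L_0$ and without constants, and we have a derivation in the pure calculus over the poset $L_0$. Since $L_0$ is finite, $<$ is well-founded on it. Lemmas 3–6, Corollary 7 and Sections 7 and 8 (leaving aside the examples and the test term) apply to the pure calculus over $L_0$: totality of $\le$ was never used, and displacement is not needed, as there are no constants. Proposition 14 gives $|b|\in\mathrm{el}(\perp)=\emptyset$, a contradiction.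

**Step 11: $R$ not irreflexive implies inconsistent.** Let $\ell\,R\,\ell$. Then at the single level $\ell$ dependent functions are unrestricted, and we can copy Girard's paradox. Consider the pure type system $\lambda{*}$, with one sort $*$, axiom $*:*$ and rule $(*,*)$. Its typing rules are:

* axiom: $\cdot\vdash *:*$;
* start: if $\Gamma\vdash A:*$, then $\Gamma,x{:}A\vdash x:A$ ($x$ fresh);
* weakening: if $\Gamma\vdash a:A$ and $\Gamma\vdash C:*$, then $\Gamma,x{:}C\vdash a:A$ ($x$ fresh);
* product: if $\Gamma\vdash A:*$ and $\Gamma,x{:}A\vdash B:*$, then $\Gamma\vdash\Pi x{:}A.B:*$;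
* abstraction: if $\Gamma,x{:}A\vdash b:B$ and $\Gamma\vdash\Pi x{:}A.B:*$, then $\Gamma\vdash\lambda x{:}A.b:\Pi x{:}A.B$;
* application: if $\Gamma\vdash b:\Pi x{:}A.B$ and $\Gamma\vdash a:A$, then $\Gamma\vdash b\,a:B\{a/x\}$;
* conversion: if $\Gamma\vdash a:A$, $\Gamma\vdash B:*$ and $A,B$ are $\beta$-convertible, then $\Gamma\vdash a:B$.

We use one known result without proof, **Girard's paradox**: there is a closed $M$ with $\vdash M:\Pi p{:}{*}.\,p$ in $\lambda{*}$. See J.-Y. Girard, *Interprétation fonctionnelle et élimination des coupures de l'arithmétique d'ordre supérieur*, thesis, 1972; A. Hurkens, *A simplification of Girard's paradox*, TLCA 1995, gives such a term already in $\lambda U^-$, which maps into $\lambda{*}$ by identifying sorts.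

Translate $E(x)=x$, $E(*)=\star$, $E(\Pi x{:}A.B)=\Pi x:^\ell E(A).E(B)$, $E(\lambda x{:}A.b)=\lambda x.E(b)$, $E(b\,a)=E(b)\,E(a)$, and contexts entrywise, $x{:}A\mapsto x:^\ell E(A)$. By induction on $b$, $E(b\{a/x\})=E(b)\{E(a)/x\}$. So $E((\lambda x{:}A.b)\,a)=(\lambda x.E(b))\,E(a)\equiv E(b\{a/x\})$, and since $\equiv$ is a congruence, $E$ maps $\beta$-convertible terms to $\equiv$-related terms.

We claim that $\Gamma\vdash a:A$ in $\lambda{*}$ implies $\cdot;E(\Gamma)\vdash E(a):^\ell E(A)$. Induct on the derivation.

* Axiom: Type. Start: $E(A):^\ell\star$ makes $E(\Gamma),x:^\ell E(A)$ well formed, and Var applies as $\ell\le\ell$.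
* Weakening: $E(\Gamma),x:^\ell E(C)$ is well formed, and Lemma 5 applies; its proof, including (F1)–(F3) and Lemma 4, does not depend on the side condition of Pi, AbsTy, AppTy.
* Product: Pi with $\ell\,R\,\ell$. Application: AppTy with $\ell\,R\,\ell$ and the substitution identity. Conversion: Conv.
* Abstraction: AbsTy with $\ell\,R\,\ell$. Its premise $E(A):^\ell\star$ follows from $\Pi x:^\ell E(A).E(B):^\ell\star$ by inversion: the last rule is Pi or Conv, Pi has $E(A):^\ell\star$ as a premise, and Conv keeps subject, context and level.

Hence $\cdot;\cdot\vdash E(M):^\ell\Pi p:^\ell\star.\,p$. Bottom gives $\perp:^\ell\star$, and AppTy with $\ell\,R\,\ell$ gives $\cdot;\cdot\vdash E(M)\perp:^\ell\perp$. So $\mathrm{StraTT}(L,M,R)$ is inconsistent, already with the empty signature. $\blacksquare$
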